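\title{Division with a polyharmonic remainder by polynomials of degree greater than $2k$}

\begin{abstract}
We study real polynomials $\psi$ in $n$ variables such that every polynomial $f$ can be written as $f=\psi q+h$ with polynomials $q,h$ and $\Delta^kh=0$. It has been conjectured that such a $\psi$ has degree at most $2k$. We show that this fails for all $n\ge2$ and $k\ge7$, and that $\deg\psi-2k$ can be arbitrarily large. An explicit example with $n=2$, $k=10$ is $\psi=(3x^2y-y^3)\,|z^9+iz^3-\bar z|^2$, $z=x+iy$, of degree $21$. We also prove the conjectured bound for $n=1$, for $(n,k)=(2,1)$, and under a positivity condition on the leading form of $\psi$.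
\end{abstract}

\section{Introduction}

Let $n,k\ge1$ be integers and let $\Delta=\partial_{x_1}^2+\dots+\partial_{x_n}^2$ be the Laplacian. A real function $h$ on an open subset of $\mathbb{R}^n$ is \emph{polyharmonic of order $k$} if it is differentiable up to order $2k$ and $\Delta^kh=0$. This paper is about division of polynomials in which the remainder is required to be polyharmonic.

\begin{definition}
A polynomial $\psi\in\mathbb{R}[x_1,\dots,x_n]$ is a \emph{$k$-divisor} (in $n$ variables) if every $f\in\mathbb{R}[x_1,\dots,x_n]$ can be written as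
\begin{equation}\label{eq:dec}
f=\psi q+h,\qquad q,h\in\mathbb{R}[x_1,\dots,x_n],\qquad \Delta^kh=0 .
\end{equation}
\end{definition}

For $n=1$ the condition $\Delta^kh=0$ says that $\deg h<2k$, so \eqref{eq:dec} is long division, and every $\psi$ of degree $2k$ is a $k$-divisor. In several variables the following result is quoted in \cite{KS}: if $\deg\psi=2k$ and the leading homogeneous part $\psi_{2k}$ is non-negative, then every $f$ has a unique decomposition \eqref{eq:dec}. In \eqref{eq:dec} the remainder $h$ agrees with $f$ on the zero set of $\psi$; for $\psi=|x|^2-1$ and $k=1$ it is a harmonic polynomial with the same values as $f$ on the unit sphere. Divisors of small degree exist for trivial reasons ($\psi=1$, $q=f$, $h=0$), so the question is how large the degree can be. The following conjecture is posed in \cite{KS}.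

\begin{quote}
\textbf{Conjecture.} If $\psi\in\mathbb{R}[x_1,\dots,x_n]$ is a $k$-divisor, then $\deg\psi\le 2k$.
\end{quote}

A degree count suggests this bound. The polynomial $\psi$ is a $k$-divisor exactly when the linear map $q\mapsto\Delta^k(\psi q)$ is onto (Lemma~\ref{lem:onto}). With $d=\deg\psi$ we have $\deg\Delta^k(\psi q)\le\deg q+d-2k$. If equality holds for all $q\ne0$ and $d>2k$, the constant $1$ is not in the range. A counterexample therefore needs cancellation of leading terms: polynomials of small degree must arise as $\Delta^k(\psi q)$ although $\deg(\psi q)-2k$ is larger. Our main result is that enough cancellation can be arranged.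

\begin{theorem}\label{thm:main}
Let $n=2$ and $z=x_1+ix_2$. Let $\sigma\ge2$ be an integer, $\rho=3\sigma$, $\kappa\in\mathbb{C}\setminus\{0\}$, $\gamma=\kappa/\bar\kappa$ and $\mu\in\mathbb{C}$. Assume that $\nu:=\bar\mu\gamma-\gamma^\sigma\mu\ne0$, and that either $\sigma\ge3$ or $\gamma$ is not a root of unity. Then
\[
\psi=\operatorname{Im}(\kappa z^3)\cdot\bigl|z^\rho+\mu z^3-\bar z\bigr|^2
\]
is a $k$-divisor for $k=\rho+1$, and $\deg\psi=2\rho+3=2k+1$.
\end{theorem}

\begin{example}\label{ex:instances}
(a) Take $\sigma=3$, $\kappa=1$, $\mu=i$. Then $\gamma=1$, $\nu=-2i$ and $k=10$. With $z=x+iy$, the polynomial $\psi=(3x^2y-y^3)\,|z^9+iz^3-\bar z|^2$ is a $10$-divisor of degree $21>20$, so the conjecture is false.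

(b) Take $\sigma=2$, $\kappa=2+i$, $\mu=1$. Then $\gamma=(2+i)/(2-i)$. If $\gamma^m=1$ for some $m\ge1$, then $(2+i)^m=(2-i)^m$, which contradicts unique factorization in $\mathbb{Z}[i]$ because $2+i$ and $2-i$ are primes that are not associates. So $\gamma$ is not a root of unity, $\nu=\gamma(1-\gamma)\ne0$, and $\psi$ is a $7$-divisor of degree $15$.
\end{example}

Example~\ref{ex:instances}(b) propagates to higher orders and dimensions.

\begin{theorem}\label{thm:all}
For all $n\ge2$ and $k\ge7$ there is a $k$-divisor $\psi$ in $n$ variables with $\deg\psi=2k+\lfloor k/7\rfloor$. In particular $\deg\psi-2k$ can be arbitrarily large.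
\end{theorem}

In the other direction we prove the following.

\begin{theorem}\label{thm:positive}
\leavevmode
\begin{itemize}
\item[(A)] If $n=1$ and $\psi$ is a $k$-divisor, then $\deg\psi\le2k$.
\item[(B)] Let $n\ge2$ and $d=\deg\psi>2k$, and let $\psi_d$ be the leading form of $\psi$. If there is a homogeneous polynomial $a\ne0$ of degree at most $d-2k$ with $a\psi_d\ge0$ on $\mathbb{R}^n$, then $\psi$ is not a $k$-divisor. In particular, if $\psi_d$ has a non-negative homogeneous factor of degree at least $2k$, then $\psi$ is not a $k$-divisor. The bound $2k$ here is sharp: in Theorem~\ref{thm:main}, $\psi_d=\operatorname{Im}(\kappa z^3)|z|^{2\rho}$ has the non-negative factor $|z|^{2\rho}$ of degree $2k-2$, and non-negative forms have even degree.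
\item[(C)] If $n=2$ and $\psi$ is a $1$-divisor, then $\deg\psi\le2$.
\end{itemize}
\end{theorem}

The cases $n=2$, $2\le k\le6$ and $n\ge3$, $1\le k\le6$ are not settled here.

Parts (A) and (B) are proved first, in Section~\ref{sec:obstruction}, because (B) dictates the shape of a counterexample. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to a spanning problem on a union of three lines and shows the cancellation in a small model. Sections~\ref{sec:main}, \ref{sec:all} and~\ref{sec:harmonic} prove Theorems~\ref{thm:main}, \ref{thm:all} and~\ref{thm:positive}(C).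

\section{Two reformulations}\label{sec:prelim}

\begin{lemma}\label{lem:onto}
The operator $\Delta^k$ maps $\mathbb{R}[x_1,\dots,x_n]$ onto itself. A polynomial $\psi$ is a $k$-divisor if and only if $q\mapsto\Delta^k(\psi q)$ maps $\mathbb{R}[x_1,\dots,x_n]$ onto itself.
\end{lemma}

\begin{proof}
For the first claim it suffices to treat $k=1$. Let $u$ have degree $D$ in $x'=(x_2,\dots,x_n)$. Integrating twice in $x_1$ gives $v$ of $x'$-degree $D$ with $\partial_{x_1}^2v=u$, and $u-\Delta v=-\sum_{j\ge2}\partial_{x_j}^2v$ is zero or has $x'$-degree at most $D-2$. Induction on $D$ shows that $u$ is in the range. If $\psi$ is a $k$-divisor and $u=\Delta^kf$, then \eqref{eq:dec} gives $u=\Delta^k(\psi q)$. Conversely, given $f$, choose $q$ with $\Delta^k(\psi q)=\Delta^kf$ and put $h=f-\psi q$.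
\end{proof}

In the plane, complex coordinates turn the problem into one about monomials. Put $z=x_1+ix_2$ and $w=\bar z=x_1-ix_2$. Then $\mathbb{C}[x_1,x_2]=\mathbb{C}[z,w]$, degrees and homogeneous parts are the same in both pairs of variables, and $\Delta=4\partial_z\partial_w$. The operator $\partial_z^k\partial_w^k$ sends $z^aw^b$ to a non-zero multiple of $z^{a-k}w^{b-k}$ if $a,b\ge k$ and to $0$ otherwise. Hence the kernel of $\Delta^k$ in $\mathbb{C}[z,w]$ is
\[
M_k:=\operatorname{span}\{z^aw^b:\min(a,b)<k\}.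
\]
A polynomial of $z$-degree less than $k$, or of $w$-degree less than $k$, lies in $M_k$; for example $M_1=\mathbb{C}[z]+\mathbb{C}[w]$.

\begin{lemma}\label{lem:complex}
A polynomial $\psi\in\mathbb{R}[x_1,x_2]$ is a $k$-divisor if and only if
\begin{equation}\label{eq:complex}
\mathbb{C}[z,w]=\psi\,\mathbb{C}[z,w]+M_k .
\end{equation}
\end{lemma}

\begin{proof}
For a polynomial in $x_1,x_2$, let $\operatorname{Re}$ and $\operatorname{Im}$ act on the coefficients. If \eqref{eq:complex} holds and $f$ is real, write $f=\psi q+h$ with $h\in M_k$; then $f=\psi\operatorname{Re}q+\operatorname{Re}h$ and $\Delta^k\operatorname{Re}h=\operatorname{Re}\Delta^kh=0$. Conversely, if $\psi$ is a $k$-divisor, decompose $\operatorname{Re}f$ and $\operatorname{Im}f$ separately.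
\end{proof}

\section{The positivity obstruction}\label{sec:obstruction}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(A)]
The remainders $h$ form the space of polynomials of degree less than $2k$, which has dimension $2k$; in particular $\psi\ne0$. By \eqref{eq:dec} this space maps onto $\mathbb{R}[x]/(\psi)$, which has dimension $\deg\psi$.
\end{proof}

For (B) we show that positivity rules out the cancellation of leading terms. Let $n\ge2$ and let $S$ be the unit sphere in $\mathbb{R}^n$. We use two textbook facts. First, every homogeneous polynomial $u$ of degree $M$ has a unique expansion $u=\sum_{0\le i\le M/2}|x|^{2i}h_{M-2i}$ with $h_j$ harmonic and homogeneous of degree $j$. Second, homogeneous harmonic polynomials of different degrees are orthogonal in $L^2(S)$.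

\begin{lemma}\label{lem:almansi}
Let $u$ be homogeneous of degree $M$ with $\Delta^ku=0$. Then $u$ is orthogonal in $L^2(S)$ to every polynomial of degree less than $M-2k+2$.
\end{lemma}

\begin{proof}
The product rule and Euler's identity $x\cdot\nabla h_j=jh_j$ give
\[
\Delta(|x|^{2i}h_j)=2i\,(2i+2j+n-2)\,|x|^{2i-2}h_j ,
\]
and the constant is positive for $i\ge1$. So $\Delta^ku=\sum_{i\ge k}c_i|x|^{2i-2k}h_{M-2i}$ with $c_i>0$, and uniqueness of the expansion gives $h_{M-2i}=0$ for $i\ge k$. Thus $u=\sum_{i<k}|x|^{2i}h_{M-2i}$ (the Almansi decomposition), and on $S$ the polynomial $u$ is a sum of harmonics of degrees at least $M-2k+2$. By the first fact, a polynomial of degree less than $M-2k+2$ is on $S$ a sum of harmonics of smaller degrees. The second fact finishes the proof.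
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(B)]
Let $q\ne0$ be homogeneous of degree $N$ and suppose $\Delta^k(\psi_dq)=0$. Apply Lemma~\ref{lem:almansi} with $M=N+d$. Since $\deg(aq)\le N+d-2k$, we get $\int_Sa\psi_dq^2=0$. The integrand is continuous and non-negative, so the form $a\psi_dq^2$ vanishes on $S$ and hence identically. This is impossible, as $a,\psi_d,q\neq0$.

Now let $q\ne0$ be arbitrary, with leading form $q_N$. The part of $\Delta^k(\psi q)$ of degree $N+d-2k$ is $\Delta^k(\psi_dq_N)\ne0$, so $\deg\Delta^k(\psi q)=N+d-2k>0$. Thus $1$ is not of the form $\Delta^k(\psi q)$, and $\psi$ is not a $k$-divisor by Lemma~\ref{lem:onto}.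

If $\psi_d=\omega a$ with $\omega\ge0$ homogeneous of degree at least $2k$, then $a\neq0$ is homogeneous, $\deg a\le d-2k$ and $a\psi_d=\omega a^2\ge0$. The statement on sharpness follows from Theorem~\ref{thm:main}, whose proof does not use (B).
\end{proof}

In the plane this tells us where to look. A real binary form is a product of real linear forms and definite quadratic forms. So $\psi_d=\pm\,\omega L_1\cdots L_r$, where $L_1,\dots,L_r$ are the pairwise non-proportional linear factors of odd multiplicity and $\omega\ge0$ has even degree $d-r$. If $\psi$ is a $k$-divisor with $d>2k$, then (B) forces $d-r\le2k-2$, that is, $r\ge d-2k+2\ge3$. The leading form $\operatorname{Im}(\kappa z^3)|z|^{2k-2}$ in Theorem~\ref{thm:main} has $d=2k+1$ and the smallest possible number $r=3$ of lines.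

\section{Reduction to a union of lines}\label{sec:reduction}

If $\psi$ were allowed to have complex coefficients, \eqref{eq:complex} would put no bound on its degree: modulo $p(z)-w$, every $f(z,w)$ is congruent to $f(z,p(z))\in M_1$, whatever the degree of $p$. To obtain a real polynomial we multiply by the conjugate. In this section $p\in\mathbb{C}[z]$ is monic of degree $\rho\ge2$, the polynomial $\tilde p$ has the conjugate coefficients, so that $\tilde p(\bar z)=\overline{p(z)}$, and
\[
g=(p(z)-w)(\tilde p(w)-z)=|p(z)-\bar z|^2 .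
\]
A tilde always marks an object obtained by exchanging the roles of $(z,p)$ and $(w,\tilde p)$.

\begin{lemma}\label{lem:g}
$\mathbb{C}[z,w]=g\,\mathbb{C}[z,w]+M_\rho$.
\end{lemma}

\begin{proof}
The leading form of $p(z)\tilde p(w)$ is $z^\rho w^\rho$, and the terms $zp(z)$, $w\tilde p(w)$, $zw$ have degree at most $\rho+1<2\rho$. So $g=z^\rho w^\rho+(\text{lower degree})$. A monomial $z^aw^b$ either lies in $M_\rho$, or has $a,b\ge\rho$, and then $z^aw^b-gz^{a-\rho}w^{b-\rho}$ has degree less than $a+b$. Induct on the degree.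
\end{proof}

So $g$ is a $\rho$-divisor of degree $2\rho$, on the boundary of the conjecture. We raise the order by one, to $k=\rho+1$, and ask how large a factor $\ell$ this pays for. The conjecture allows $\deg\ell\le2$; we shall take $\deg\ell=3$. With the larger order the quotient in $f=gq+h$ is no longer unique: it can be changed by any element of the linear space
\[
N:=\{q\in\mathbb{C}[z,w]:gq\in M_{\rho+1}\}.
\]
The question is whether this freedom suffices to make the quotient divisible by $\ell$.

\begin{proposition}\label{prop:criterion}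
Let $\ell\in\mathbb{C}[z,w]$. Then $\mathbb{C}[z,w]=\ell g\,\mathbb{C}[z,w]+M_{\rho+1}$ if and only if $N$ maps onto $R:=\mathbb{C}[z,w]/(\ell)$.
\end{proposition}

\begin{proof}
Suppose $N$ maps onto $R$. Given $f$, Lemma~\ref{lem:g} gives $f=gq_0+h_0$ with $h_0\in M_\rho\subset M_{\rho+1}$. Write $q_0=q_1+\ell q_2$ with $q_1\in N$. Then $f=\ell gq_2+(gq_1+h_0)$ and $gq_1+h_0\in M_{\rho+1}$. Conversely, given $q_0$, write $gq_0=\ell gq_2+h$ with $h\in M_{\rho+1}$; then $q_0-\ell q_2\in N$.
\end{proof}

Elements of $N$ come from division by one factor of $g$. As a polynomial in $z$ over $\mathbb{C}[w]$, $p(z)-w$ is monic of degree $\rho$. So each $c\in\mathbb{C}[z]$ has a unique quotient $Y(c)$ and remainder $r(c)$ in $\mathbb{C}[z,w]$ with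
\[
c=(p(z)-w)\,Y(c)+r(c),\qquad \deg_zr(c)<\rho .
\]
In the same way each $\tilde c\in\mathbb{C}[w]$ is $(\tilde p(w)-z)\tilde Y(\tilde c)+\tilde r(\tilde c)$ with $\deg_w\tilde r(\tilde c)<\rho$. For $0\le j<\rho$ we have $r(z^jp^i)=z^jw^i$. For $m=\rho i+j\ge0$ with $0\le j<\rho$ put
\[
E_m=Y(z^jp^{i+1})=z^j\sum_{l=0}^ip(z)^{i-l}w^l,\qquad
\tilde E_m=\tilde Y(w^j\tilde p^{\,i+1})=w^j\sum_{l=0}^i\tilde p(w)^{i-l}z^l .
\]

\begin{lemma}\label{lem:N}
For all $c\in\mathbb{C}[z]$ and $\tilde c\in\mathbb{C}[w]$ we have $Y(c),\tilde Y(\tilde c)\in N$. Moreover $E_m=z^m+(\text{lower degree})$, $\tilde E_m=w^m+(\text{lower degree})$, and the $E_m$ and $\tilde E_m$ span $N$.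
\end{lemma}

\begin{proof}
We have $gY(c)=(\tilde p(w)-z)\,c-(\tilde p(w)-z)\,r(c)$. The first product has $w$-degree at most $\rho$ and the second has $z$-degree at most $(\rho-1)+1=\rho$, so both lie in $M_{\rho+1}$. Likewise $g\tilde Y(\tilde c)=(p(z)-w)\tilde c-(p(z)-w)\tilde r(\tilde c)$ is a difference of polynomials of $z$-degree and $w$-degree at most $\rho$. In $E_m$ the term with index $l$ has degree $m-(\rho-1)l$, and the term $l=0$ has leading form $z^m$; the same holds for $\tilde E_m$ with $w^m$. Finally let $q\in N$ have degree $m$ and leading form $q_m$. The leading form $z^\rho w^\rho q_m$ of $gq$ lies in $M_{\rho+1}$, since $M_{\rho+1}$ is spanned by monomials. Hence $q_m\in\mathbb{C}z^m+\mathbb{C}w^m$, and subtracting multiples of $E_m$ and $\tilde E_m$ lowers the degree.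
\end{proof}

The difficulty is now visible. Let $\ell$ be a product of $e$ linear forms, monic in $w$. Then $R$ is graded and $\dim R_m=e$ for $m\ge e-1$, while $N$ has only the two leading terms $z^m$ and $w^m$ in degree $m$. For $e=3$ the leading terms cannot fill $R$. But if $z^m$ and $w^m$ become proportional in $R$, a combination of $E_m$ and $\tilde E_m$ drops in degree, and it may supply a direction that is missing much lower down. The following model with two lines gives no counterexample ($\deg\ell g=6=2k$ for $k=3$), but it shows the mechanism.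

\begin{example}\label{ex:model}
Let $p=z^2$, $\rho=2$, $\ell=w^2-\gamma z^2$ with $\gamma\ne0$, and let $V$ be the image of $N$ in $R$. It is a linear subspace, with no reason to be an ideal. The piece $R_2$ has basis $z^2,zw$, and both leading terms $z^2$ and $w^2=\gamma z^2$ miss $zw$. We claim that $(\gamma^3-1)zw\in V$. In $R$,
\[
\begin{array}{ll}
E_1=z, & \tilde E_1=w,\\
E_2=z^2+w, & \tilde E_2=\gamma z^2+z,\\
E_3=z^3+zw, & \tilde E_3=\gamma z^2w+zw,\\
E_4=z^4+z^2w+\gamma z^2, & \tilde E_4=\gamma^2z^4+\gamma z^3+z^2,\\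
E_5=z^5+z^3w+\gamma z^3, & \tilde E_5=\gamma^2z^4w+\gamma z^3w+z^2w,\\
E_6=z^6+z^4w+\gamma z^4+\gamma z^2w,\quad & \tilde E_6=\gamma^3z^6+\gamma^2z^5+\gamma z^4+z^3 .
\end{array}
\]
Put $u=zw$, $v=z^3w$, and let $\equiv$ denote congruence modulo $V$. From $\tilde E_1,E_2,E_3,\tilde E_3,E_4,E_5,\tilde E_5$ we obtain in turn $z^2\equiv0$ and
\[
z^3\equiv-u,\quad z^2w\equiv-\gamma^{-1}u,\quad z^4\equiv\gamma^{-1}u,\quad z^5\equiv-v+\gamma u,\quad z^4w\equiv-\gamma^{-1}v+\gamma^{-3}u .
\]
The coincidence of leading terms in degree $4$ yields nothing, because $\tilde E_4-\gamma^2E_4\equiv\gamma z^3-\gamma^2z^2w\equiv0$. In degree $6$,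
\begin{align*}
\tilde E_6-\gamma^3E_6&=\gamma^2z^5-\gamma^3z^4w+(\gamma-\gamma^4)z^4+z^3-\gamma^4z^2w\\
&\equiv(-\gamma^2v+\gamma^3u)+(\gamma^2v-u)+(1-\gamma^3)u-u+\gamma^3u=(\gamma^3-1)u .
\end{align*}
The direction $v$, which is itself missing in degree $4$, cancels, and an element of $N$ of degree $6$ produces $zw$ in degree $2$ as soon as $\gamma^3\ne1$.
\end{example}

\section{Three lines: proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection{The ring $R$ and what is missing}
Let $p(z)=z^\rho+\mu z^3$, so $\tilde p(w)=w^\rho+\bar\mu w^3$, and let $\ell=w^3-\gamma z^3$. Since $\operatorname{Im}(\kappa z^3)=(\kappa z^3-\bar\kappa w^3)/(2i)=-\frac{\bar\kappa}{2i}\,\ell$, the polynomial $\psi$ is a non-zero constant times $\ell g$, and $\deg\psi=2\rho+3$. Put $\theta=\gamma^\sigma$; then $|\gamma|=|\theta|=1$. Let $V$ be the image of $N$ in $R=\mathbb{C}[z,w]/(\ell)$. By Lemma~\ref{lem:complex} and Proposition~\ref{prop:criterion} it suffices to prove $V=R$.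

As $\ell$ is homogeneous and monic of degree $3$ in $w$, the ring $R=\bigoplus_mR_m$ is graded and is a free $\mathbb{C}[z]$-module with basis $1,w,w^2$. So $R_0=\mathbb{C}$, $R_1=\mathbb{C}z+\mathbb{C}w$, and for $m\ge2$ the piece $R_m$ has the basis
\[
z^m,\qquad e_1=wz^{m-1},\qquad e_2=w^2z^{m-2}.
\]
Let $R_{<m}=\bigoplus_{j<m}R_j$. By induction on $m$, the equality $V=R$ follows from
\begin{equation}\label{eq:goal}
R_m\subset V+R_{<m}\qquad(m\ge0).
\end{equation}
Put $W_m=\mathbb{C}z^m+\mathbb{C}w^m+R_{<m}$. Lemma~\ref{lem:N} gives $W_m\subset V+R_{<m}$, which proves \eqref{eq:goal} for $m=0,1$. For $m\ge2$, the relation $w^3=\gamma z^3$ shows that $w^m$ is a non-zero multiple of $e_1$, $e_2$, $z^m$ when $m\equiv1,2,0\pmod 3$. So one direction is missing when $3\nmid m$, and two are missing when $3\mid m$.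

\subsection{Elements of $N$ whose image has low degree}
We now produce cancellations as in Example~\ref{ex:model} in closed form. The reason for choosing $p$ as a polynomial in $z^3$ is that $p(z)$ and $\tilde p(w)$ then become polynomials in one common variable. Let $t$ be an indeterminate and
\[
P(t)=t^\sigma+\mu t,\qquad Q(t)=\theta t^\sigma+\bar\mu\gamma t=\theta P(t)+\nu t .
\]
Then $p(z)=P(z^3)$ and $\tilde p(w)=Q(w^3/\gamma)$. The elements $z^3$ and $w^3/\gamma$ have the same class in $R$, which we also call $t$; so $p(z)=P(t)$ and $\tilde p(w)=Q(t)$ in $R$. The number $\nu$ measures how far $P$ and $Q$ are from being proportional.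

For $c\in\mathbb{C}[z]$ and $\tilde c\in\mathbb{C}[w]$ we have in $R$
\begin{equation}\label{eq:clear}
(P-w)(Q-z)\bigl(Y(c)+\tilde Y(\tilde c)\bigr)=\bigl[(Q-z)c+(P-w)\tilde c\bigr]-(Q-z)\,r(c)-(P-w)\,\tilde r(\tilde c).
\end{equation}
Passing to the remainder replaces $z^jp^i$, of degree $j+\rho i$, by $z^jw^i$, of degree $j+i$; it divides degrees roughly by $\rho$. So $Y(c)+\tilde Y(\tilde c)$ has low degree in $R$ if the bracket in \eqref{eq:clear} vanishes. To arrange this we make $(Q-z)c$ and $-(P-w)\tilde c$ equal to the same polynomial in $t$, using the identities in $R$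
\begin{equation}\label{eq:norms}
(Q-z)(Q^2+Qz+z^2)=Q^3-t,\qquad (P-w)(P^2+Pw+w^2)=P^3-\gamma t .
\end{equation}
For $F\in\mathbb{C}[t]$ define
\begin{align*}
c_F&=F\,(P^3-\gamma t)(Q^2+Qz+z^2)\big|_{t=z^3}\in\mathbb{C}[z],\\
\tilde c_F&=-F\,(Q^3-t)(P^2+Pw+w^2)\big|_{t=w^3/\gamma}\in\mathbb{C}[w].
\end{align*}
By \eqref{eq:norms}, $(Q-z)c_F=F(P^3-\gamma t)(Q^3-t)=-(P-w)\tilde c_F$ in $R$.

It remains to compute the remainders, and this can be done in the variable $t$. For $f\in\mathbb{C}[t]$ let $\beta(f)\in\mathbb{C}[t,w]$ be the remainder of $f$ on division by $P(t)-w$, of $t$-degree less than $\sigma$, and let $\varphi(f)\in\mathbb{C}[w]$ be the coefficient of $t^{\sigma-1}$ in $\beta(f)$. Let $\tilde\beta(f)\in\mathbb{C}[t,z]$ be the remainder on division by $Q(t)-z$, and $\chi(f)\in\mathbb{C}[z]$ its coefficient of $t^{\sigma-1}$. All four maps are linear.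

\begin{lemma}\label{lem:rules}
Let $f\in\mathbb{C}[t]$, $e\in\{0,1,2\}$, and let $x\ge0$ be an integer.
\begin{itemize}
\item[(a)] $r(z^ef(z^3))=z^e\beta(f)|_{t=z^3}$ and $\tilde r(w^ef(w^3/\gamma))=w^e\tilde\beta(f)|_{t=w^3/\gamma}$.
\item[(b)] $\varphi(Pf)=w\varphi(f)$ and $\chi(Qf)=z\chi(f)$.
\item[(c)] $\varphi(t^x)=\chi(t^x)=0$ for $x<\sigma-1$, $\varphi(t^{\sigma-1})=\chi(t^{\sigma-1})=1$, and $\varphi(t^x)$, $\chi(t^x)$ have degree at most $(x-\sigma+1)/\sigma$ for $x\ge\sigma-1$.
\item[(d)] In $R$, $\beta\bigl((P^3-\gamma t)f\bigr)=\gamma\varphi(f)(P-w)$ and $\tilde\beta\bigl((Q^3-t)f\bigr)=\theta^{-1}\chi(f)(Q-z)$.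
\end{itemize}
\end{lemma}

\begin{proof}
All parts rest on the uniqueness of the remainder.

(a) The polynomial $z^e\beta(f)|_{t=z^3}$ is congruent to $z^ef(z^3)$ modulo $P(z^3)-w=p(z)-w$ and has $z$-degree at most $2+3(\sigma-1)=\rho-1$. The second identity follows in the same way from $Q(w^3/\gamma)=\tilde p(w)$.

(b) The polynomial $w\beta(f)$ is congruent to $Pf$ and has $t$-degree less than $\sigma$, so $\beta(Pf)=w\beta(f)$; likewise $\tilde\beta(Qf)=z\tilde\beta(f)$.

(c) For $x<\sigma$, $t^x$ is its own remainder. The degrees $j+\sigma i$ of the polynomials $t^jP^i$ $(0\le j<\sigma,\ i\ge0)$ run once through the non-negative integers, so $t^x$ is a combination of those with $j+\sigma i\le x$. By (b), $\varphi(t^jP^i)$ is $w^i$ for $j=\sigma-1$ and $0$ otherwise, and $\sigma-1+\sigma i\le x$ gives the bound. For $\chi$ use the polynomials $t^jQ^i$.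

(d) The coefficient of $t^\sigma$ in $t\beta(f)$ is $\varphi(f)$ and $P$ is monic, so $\beta(tf)=t\beta(f)-\varphi(f)(P-w)$. As $Q$ has leading coefficient $\theta$, $\tilde\beta(tf)=t\tilde\beta(f)-\theta^{-1}\chi(f)(Q-z)$. Therefore
\begin{align*}
\beta\bigl((P^3-\gamma t)f\bigr)&=(w^3-\gamma t)\beta(f)+\gamma\varphi(f)(P-w)&&\text{in }\mathbb{C}[t,w],\\
\tilde\beta\bigl((Q^3-t)f\bigr)&=(z^3-t)\tilde\beta(f)+\theta^{-1}\chi(f)(Q-z)&&\text{in }\mathbb{C}[t,z],
\end{align*}
and $w^3-\gamma t=z^3-t=0$ in $R$.
\end{proof}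

\begin{proposition}\label{prop:tau}
For every $F\in\mathbb{C}[t]$ the space $V$ contains
\[
\tau_F:=\theta^{-1}\bigl[\chi(FP^2)+w\chi(FP)+w^2\chi(F)\bigr]-\gamma\bigl[\varphi(FQ^2)+z\varphi(FQ)+z^2\varphi(F)\bigr].
\]
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:rules}(a),(d) to the three terms of $c_F$, with $e=0,1,2$ and $f=FQ^2,FQ,F$ in (d), and to the three terms of $\tilde c_F$, with $f=FP^2,FP,F$. In $R$ this gives
\begin{align*}
r(c_F)&=\gamma(P-w)\bigl[\varphi(FQ^2)+z\varphi(FQ)+z^2\varphi(F)\bigr],\\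
\tilde r(\tilde c_F)&=-\theta^{-1}(Q-z)\bigl[\chi(FP^2)+w\chi(FP)+w^2\chi(F)\bigr].
\end{align*}
The bracket in \eqref{eq:clear} vanishes, so $D\bigl(Y(c_F)+\tilde Y(\tilde c_F)\bigr)=D\tau_F$ with $D=(P-w)(Q-z)$. The top homogeneous component of $D$ is $\theta z^{2\rho}$. If $y\in R$ is non-zero with top component $y_m$, then $Dy$ has the component $\theta z^{2\rho}y_m$, which is non-zero because $R$ is free over $\mathbb{C}[z]$. So $D$ is not a zero divisor, and $\tau_F=Y(c_F)+\tilde Y(\tilde c_F)\in V$ by Lemma~\ref{lem:N}.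
\end{proof}

\subsection{Leading terms}
We evaluate $\tau_F$ on the basis $t^jP^i$ of $\mathbb{C}[t]$. It turns out that $F=t^{\sigma-1-l}P^i$ gives an element of degree at most $i+2-l$, so each degree $m$ is reached by one $F$ for every $l\le\sigma-1$. We need only $l\le2$. Fix $m\ge2$, and for $l\in\{0,1,2\}$ with $l\le\sigma-1$ put
\[
\tau^{(l)}=\tau_F,\qquad F=t^{\sigma-1-l}P^{\,i},\qquad i=m-2+l .
\]
Thus $\tau^{(0)}$ and $\tau^{(1)}$ exist because $\sigma\ge2$, and $\tau^{(2)}$ exists if $\sigma\ge3$.

\begin{lemma}\label{lem:leading}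
Modulo $W_m$,
\begin{align*}
\tau^{(0)}&\equiv-\gamma\bigl(\theta zw^{m-1}+z^2w^{m-2}\bigr)+\theta^{-m}e_1+\theta^{1-m}e_2,\\
\tau^{(1)}&\equiv-\nu\bigl[\gamma zw^{m-1}+m\theta^{-m-1}e_1+(m-1)\theta^{-m}e_2\bigr],\\
\tau^{(2)}&\equiv\tfrac m2\,\nu^2\theta^{-m-2}\bigl[(m+1)e_1+(m-1)\theta e_2\bigr].
\end{align*}
\end{lemma}

\begin{proof}
\emph{The terms with $\varphi$.} Here we expand $Q=\theta P+\nu t$, because $\varphi$ turns $P$ into $w$. By Lemma~\ref{lem:rules}(b), $\varphi(FQ^2)$ is a combination of the polynomials $w^{i+2-h}\varphi(t^{\sigma-1-l+h})$, $h=0,1,2$. By (c) these vanish for $h<l$ and have degree at most $i+2-h+(h-l)/\sigma\le i+2-l=m$ for $h\ge l$. So $\varphi(FQ^2)$ is a polynomial in $w$ of degree at most $m$ and lies in $W_m$. Next,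
\[
\varphi(FQ)=\theta w^{i+1}\varphi(t^{\sigma-1-l})+\nu w^i\varphi(t^{\sigma-l}).
\]
For $l=0$ this is $\theta w^{m-1}$ plus a multiple of $w^{m-2}$, since $\varphi(t^\sigma)$ has degree at most $1/\sigma<1$. For $l=1$ it is $\nu w^{m-1}$, and for $l=2$ it is $0$. Finally $\varphi(F)=w^i\varphi(t^{\sigma-1-l})$ is $w^{m-2}$ for $l=0$ and $0$ otherwise. Modulo $W_m$, the $\varphi$-part of $\tau^{(l)}$ is therefore
\[
-\gamma(\theta zw^{m-1}+z^2w^{m-2}),\qquad-\gamma\nu zw^{m-1},\qquad0\qquad\text{for }l=0,1,2 .
\]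

\emph{The terms with $\chi$.} Here we expand $P=\theta^{-1}(Q-\nu t)$, because $\chi$ turns $Q$ into $z$. For $a\ge l$,
\[
\chi(t^{\sigma-1-l}P^a)=\theta^{-a}\sum_{h=0}^a\binom ah(-\nu)^hz^{a-h}\chi(t^{\sigma-1-l+h}).
\]
The terms with $h<l$ vanish, and those with $h>l$ have degree at most $a-h+(h-l)/\sigma<a-l$ because $\sigma\ge2$. So the sum equals $\theta^{-a}(-\nu)^l\binom alz^{a-l}$ up to lower degree. Take $a=i+2,\,i+1,\,i$; then $a-l=m,\,m-1,\,m-2$. The term $\chi(FP^2)$ lies in $W_m$, and modulo $W_m$ the $\chi$-part of $\tau^{(l)}$ is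
\[
(-\nu)^l\Bigl[\theta^{-i-2}\binom{i+1}le_1+\theta^{-i-1}\binom ile_2\Bigr].
\]
For $l=0$, $i=m-2$ this is $\theta^{-m}e_1+\theta^{1-m}e_2$. For $l=1$, $i=m-1$ it is $-\nu[m\theta^{-m-1}e_1+(m-1)\theta^{-m}e_2]$. For $l=2$, $i=m$ it is $\nu^2\theta^{-m-2}[\binom{m+1}2e_1+\binom m2\theta e_2]$. Adding the two parts gives the lemma.
\end{proof}

\subsection{Filling the graded pieces}
We prove \eqref{eq:goal} for $m\ge2$. Since $V+R_{<m}$ contains $W_m$ and the $\tau^{(l)}$, it suffices to show that these span $e_1$ and $e_2$.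

\emph{Case $m=3s+1$, $s\ge1$.} Here $w^m=\gamma^se_1$, so $e_1\in W_m$, and $zw^{m-1}=\gamma^sz^m\in W_m$. Hence $\tau^{(1)}\equiv-\nu(m-1)\theta^{-m}e_2$, and the coefficient is non-zero.

\emph{Case $m=3s+2$, $s\ge0$.} Here $w^m=\gamma^se_2$, so $e_2\in W_m$, and $zw^{m-1}=\gamma^se_1$. Hence $\tau^{(1)}\equiv-\nu(\gamma^{s+1}+m\theta^{-m-1})e_1$. As $|\gamma|=|\theta|=1$, the coefficient has modulus at least $|\nu|(m-1)>0$.

\emph{Case $m=3s$, $s\ge1$.} Here $w^m=\gamma^sz^m$, $zw^{m-1}=\gamma^{s-1}e_2$ and $z^2w^{m-2}=\gamma^{s-1}e_1$. Lemma~\ref{lem:leading} becomes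
\[
\tau^{(0)}\equiv(\theta^{-m}-\gamma^s)(e_1+\theta e_2),\qquad
\tau^{(1)}\equiv-\nu\bigl[m\theta^{-m-1}e_1+\bigl(\gamma^s+(m-1)\theta^{-m}\bigr)e_2\bigr],
\]
with $\tau^{(2)}$ as stated there, and we need two independent combinations of $e_1,e_2$. If $\sigma\ge3$, use $\tau^{(1)}$ and $\tau^{(2)}$. Their scalar prefactors are non-zero since $\nu\neq0$, and
\[
\det\begin{pmatrix}m\theta^{-m-1}&\gamma^s+(m-1)\theta^{-m}\\ m+1&(m-1)\theta\end{pmatrix}=-\bigl[(m-1)\theta^{-m}+(m+1)\gamma^s\bigr]
\]
has modulus at least $(m+1)-(m-1)=2$. If $\gamma$ is not a root of unity, use $\tau^{(0)}$ and $\tau^{(1)}$. Then $\theta^{-m}\ne\gamma^s$, because $\gamma^s\theta^m=\gamma^{s(1+3\sigma)}\ne1$. So the prefactors are non-zero, and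
\[
\det\begin{pmatrix}1&\theta\\ m\theta^{-m-1}&\gamma^s+(m-1)\theta^{-m}\end{pmatrix}=\gamma^s-\theta^{-m}\ne0 .
\]

In all cases $e_1,e_2\in V+R_{<m}$. This proves \eqref{eq:goal}, hence $V=R$, and Theorem~\ref{thm:main} follows. \qed

\begin{remark}
The hypotheses enter as follows. If $\nu=0$, then $\tau^{(1)},\tau^{(2)}\in W_m$ and only $\tau^{(0)}$ is left, while degrees divisible by $3$ need two new elements; for the same reason $l=0$ alone, which is all that $\sigma=1$ would offer, is not enough for this argument. If $\gamma=1$, as in Example~\ref{ex:instances}(a), then $\tau^{(0)}\in W_m$ whenever $3\mid m$, and $\tau^{(2)}$ has to replace it; this is the role of $\sigma\ge3$. The condition $\gamma^{s(1+3\sigma)}\ne1$ is the analogue of $\gamma^3\ne1$ in Example~\ref{ex:model}. The drop in degree is large: $\deg c_F=3\deg F+5\rho$, so $Y(c_F)$ has degree $3\deg F+4\rho$. In Example~\ref{ex:instances}(a), $\tau^{(1)}$ for $m=2$ has $F=tP$ of degree $4$, and $zw$ is reached by an element of $N$ of degree $48$.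
\end{remark}

\section{Higher order and more variables: proof of Theorem~\ref{thm:all}}\label{sec:all}

Two operations in the plane produce new divisors from old ones. Substitution multiplies the excess $\deg\psi-2k$, and multiplication by $|z|^2$ raises the order without changing the excess.

\begin{lemma}\label{lem:ops}
Let $\psi=\psi(z,w)$ be a $k$-divisor in two variables, $s\ge1$, $j\ge0$. Then $\psi(z^s,w^s)$ is an $sk$-divisor and $(zw)^j\psi$ is a $(k+j)$-divisor.
\end{lemma}

\begin{proof}
Both polynomials take real values on $\mathbb{R}^2$, since $\bar z^{\,s}=\overline{z^s}$ and $zw=|z|^2$, so they lie in $\mathbb{R}[x_1,x_2]$. We verify \eqref{eq:complex}. Sorting exponents modulo $s$, write $f=\sum_{0\le a,b<s}z^aw^bf_{ab}(z^s,w^s)$, and let $f_{ab}=\psi q_{ab}+h_{ab}$ with $h_{ab}\in M_k$. A monomial of $z^aw^bh_{ab}(z^s,w^s)$ has the form $z^{a+s\alpha}w^{b+s\alpha'}$ with $\alpha\le k-1$ or $\alpha'\le k-1$, so one of its exponents is at most $(s-1)+s(k-1)=sk-1$. Thus $f\in\psi(z^s,w^s)\mathbb{C}[z,w]+M_{sk}$.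 For the second claim write $f=f_0+(zw)^jf_1$ with $f_0\in M_j$, and $f_1=\psi q+h$ with $h\in M_k$. Then $f=(zw)^j\psi q+\bigl((zw)^jh+f_0\bigr)$, and the last bracket lies in $M_{k+j}$.
\end{proof}

\begin{lemma}\label{lem:vars}
A $k$-divisor $\psi\in\mathbb{R}[x_1,x_2]$ is a $k$-divisor in $n$ variables for every $n\ge2$.
\end{lemma}

\begin{proof}
Let $y=(x_3,\dots,x_n)$ and $\Delta=\Delta_2+\Delta_y$, where $\Delta_2$ acts on $x_1,x_2$. As $\psi$ does not depend on $y$,
\[
\Delta^k(\psi q)=\Delta_2^k(\psi q)+\sum_{j=1}^k\binom kj\Delta_2^{k-j}(\psi\,\Delta_y^jq).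
\]
Let $u$ have $y$-degree $D$. By Lemma~\ref{lem:onto} in two variables, applied to the coefficient of each monomial in $y$, there is $q$ of $y$-degree at most $D$ with $\Delta_2^k(\psi q)=u$. Then $u-\Delta^k(\psi q)$ is zero or has $y$-degree at most $D-2$. By induction on $D$ the map $q\mapsto\Delta^k(\psi q)$ is onto, and Lemma~\ref{lem:onto} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $\psi^0$ be the $7$-divisor of degree $15$ in Example~\ref{ex:instances}(b), and put $s=\lfloor k/7\rfloor\ge1$. By Lemma~\ref{lem:ops}, $\psi=(zw)^{k-7s}\psi^0(z^s,w^s)$ is a $k$-divisor of degree $2(k-7s)+15s=2k+s$. By Lemma~\ref{lem:vars} it is a $k$-divisor in $n$ variables.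
\end{proof}

\section{The harmonic case in the plane: proof of Theorem~\ref{thm:positive}(C)}\label{sec:harmonic}

Suppose that $\psi$ is a $1$-divisor in two variables of degree $d\ge3$, and let $A=\mathbb{C}[z,w]/(\psi)$. By Lemma~\ref{lem:complex}, every element of $A$ is the class of some $a(z)+b(w)$. In degrees up to $m$, the ring $A$ has about $dm$ dimensions and the sums $a(z)+b(w)$ about $2m$. As we have seen, such a count is not yet a contradiction, since $a(z)+b(w)$ may have much lower degree in $A$ than $a$ and $b$. We control this cancellation by following the curve $\psi=0$ to infinity along its $d$ branches.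

\subsection{Branches at infinity}
By Theorem~\ref{thm:positive}(B), $\psi_d$ has no non-negative factor of degree $2$: it has no definite quadratic factor and no repeated linear factor. So it is a product of $d$ pairwise non-proportional real linear forms. A real linear form is $\lambda z+\bar\lambda w=\bar\lambda(w-\zeta z)$ with $\lambda\ne0$ and $\zeta=-\lambda/\bar\lambda$. After scaling $\psi$ by a complex constant, which does not change $A$,
\[
\psi_d=\prod_{i=1}^d(w-\zeta_iz),\qquad \zeta_1,\dots,\zeta_d\ \text{distinct},\qquad|\zeta_i|=1 .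
\]

Let $\mathbb{C}((1/u))$ be the field of formal series $G=\sum_{j\le j_0}G_ju^j$, and let $\deg G$ be the largest $j$ with $G_j\ne0$ (with $\deg0=-\infty$). Let $\mathcal{G}$ be the set of series $\phi=\eta u+c_0+c_1u^{-1}+\cdots$ with \emph{multiplier} $\eta\ne0$. For every integer $j$, $\phi^j$ has degree $j$ and leading coefficient $\eta^j$, so $G\circ\phi=\sum G_j\phi^j$ is defined, and $G\mapsto G\circ\phi$ is a ring homomorphism that preserves degrees. In the variable $s=1/u$, $\phi$ becomes the power series $1/\phi(1/s)=\eta^{-1}s+\cdots$, and such series form a group under composition. So $\mathcal{G}$ is a group, and the multiplier is a homomorphism $\mathcal{G}\to\mathbb{C}^*$.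

Recall Hensel's lemma: if $H(s,v)\in\mathbb{C}[[s]][v]$ and $\zeta$ is a simple root of $H(0,v)$, there is $v(s)\in\mathbb{C}[[s]]$ with $v(0)=\zeta$ and $H(s,v(s))=0$. Apply it to $H=s^d\psi(1/s,v/s)=\sum_js^j\psi_{d-j}(1,v)$ and the roots $\zeta_i$. With $w_i(u)=u\,v_i(1/u)$ we obtain series $w_i=\zeta_iu+\cdots\in\mathcal{G}$ with $\psi(u,w_i(u))=0$. Hence $\varepsilon_i(f)=f(u,w_i(u))$ defines a ring homomorphism $\varepsilon_i\colon A\to\mathbb{C}((1/u))$.

Let $A_{\le m}$ be the image in $A$ of the polynomials of degree at most $m$. The multiples of $\psi$ among them are the $\psi q$ with $\deg q\le m-d$, so for $m\ge d$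
\begin{equation}\label{eq:dim}
\dim A_{\le m}=\binom{m+2}2-\binom{m-d+2}2=dm+\frac{d(3-d)}2 .
\end{equation}

\begin{lemma}\label{lem:branch}
Let $m\ge0$. An element $f\in A$ lies in $A_{\le m}$ if and only if $\deg\varepsilon_i(f)\le m$ for all $i$.
\end{lemma}

\begin{proof}
If $f$ is represented by a polynomial of degree $N$ with leading form $f_N$, then $\varepsilon_i(f)=f_N(1,\zeta_i)u^N+(\text{lower degree})$. This gives the forward implication. Conversely, let $\deg\varepsilon_i(f)\le m$ for all $i$, and take a representative of degree $N>m$. Then $f_N(1,\zeta_i)=0$ for all $i$, so $f_N=\psi_dq$ for a form $q$, because the $\zeta_i$ are distinct. Subtracting $\psi q$ gives a representative of lower degree.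
\end{proof}

\subsection{The group generated by the branches}
The function $a(z)$ takes the same value $a(u)$ on all branches. So if $a(z)+b(w)$ is small on all of them, $b$ must be nearly invariant under the substitutions that carry one branch to another. Let $\Gamma\subset\mathcal{G}$ be the group generated by $\phi_{ij}=w_j\circ w_i^{-1}$, whose multipliers are $\zeta_j/\zeta_i$.

\begin{lemma}\label{lem:invariant}
Let $a,b$ be polynomials in one variable such that the class of $a(z)+b(w)$ lies in $A_{\le m}$, and let $N=\max(\deg a,\deg b)>m\ge0$. Then $\deg b=N$, and $\deg(b\circ\phi-b)\le m$ for all $\phi\in\Gamma$.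
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:branch}, $\deg(a+b\circ w_i)\le m$ for all $i$. The coefficient of $u^N$ gives $a_N+b_N\zeta_i^N=0$, so $b_N=0$ would force $a_N=0$; hence $b_N\ne0$. Subtracting, $\deg(b\circ w_j-b\circ w_i)\le m$, and composing with $w_i^{-1}$ gives $\deg(b\circ\phi_{ij}-b)\le m$. The set of $\phi\in\mathcal{G}$ with $\deg(b\circ\phi-b)\le m$ is a subgroup, because $b\circ\phi\circ\phi_1-b=(b\circ\phi-b)\circ\phi_1+(b\circ\phi_1-b)$ and $b\circ\phi^{-1}-b=-(b\circ\phi-b)\circ\phi^{-1}$.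
\end{proof}

\emph{Case 1: $\Gamma$ contains an element whose multiplier is not a root of unity, or an element other than the identity with multiplier $1$.} We show that cancellation costs only a bounded number of degrees. Let $a,b,m,N$ be as in Lemma~\ref{lem:invariant}. If the multiplier $\eta$ of $\phi\in\Gamma$ is not a root of unity, then $b\circ\phi-b=b_N(\eta^N-1)u^N+\cdots$ has degree $N>m$, which contradicts the lemma; so $N>m$ cannot occur. If $\phi=u+\delta\in\Gamma$ with $\delta=cu^{-s}+\cdots$, $c\ne0$, $s\ge0$, then Taylor's formula gives $b\circ\phi-b=\sum_{j\ge1}b^{(j)}(u)\delta^j/j!$. The $j$-th term has degree at most $N-j(s+1)$, and the first is $Nb_Nc\,u^{N-1-s}+\cdots$. So $N-1-s\le m$. In either situation there is a constant $s'$, independent of $m$, such that every element of $A_{\le m}$ is the class of some $a(z)+b(w)$ with $\deg a,\deg b\le m+s'$. These sums form a space of dimension $2(m+s')+1$. For large $m$ this contradicts \eqref{eq:dim}, since $d\ge3$.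

\emph{Case 2: all multipliers in $\Gamma$ are roots of unity, and only the identity has multiplier $1$.} Then $\Gamma$ embeds in the subgroup of $\mathbb{C}^*$ generated by the finitely many roots of unity $\zeta_j/\zeta_i$, so it is finite, of order $e$ say. Now cancellation can be total, and we exhibit a relation $b(w)=a(z)$ in $A$. The product of series $B=\prod_{\phi\in\Gamma}\phi$ has degree $e$ and satisfies $B\circ\phi=B$ for $\phi\in\Gamma$. Hence $C=B\circ w_i$ does not depend on $i$, as $B\circ w_j=B\circ\phi_{ij}\circ w_i$. Let $b$ and $a$ be the polynomial parts of $B$ and $C$; both have degree $e$. For all $i$,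
\[
\varepsilon_i\bigl(b(w)-a(z)\bigr)=(b-B)\circ w_i+(C-a)
\]
has negative degree. By Lemma~\ref{lem:branch}, $b(w)-a(z)$ lies in $A_{\le0}$, so it is a constant; the constant has negative degree, so it is $0$.

Consider the quotient $\bar A=A/a(z)A$. In $\bar A$ we have $a(z)=0$ and $b(w)=0$, so the image of $\mathbb{C}[z]$ is spanned by $1,z,\dots,z^{e-1}$ and that of $\mathbb{C}[w]$ by $1,w,\dots,w^{e-1}$. Since $A=\mathbb{C}[z]+\mathbb{C}[w]$, we get $\dim\bar A\le2e-1$. On the other hand $\psi$ is monic of degree $d$ in $w$, so $A$ is a free $\mathbb{C}[z]$-module of rank $d$, and $\bar A\cong(\mathbb{C}[z]/(a))^d$ has dimension $de>2e-1$. This is a contradiction.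

Both cases are impossible, so $d\le2$. \qed

\begin{thebibliography}{1}

\bibitem{KS}
\emph{The Khavinson--Shapiro conjecture and polynomial decompositions},
\texttt{https://\allowbreak researchrepository.ucd.ie/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 5be6d97d-c35b-4fbd-8119-efa3c1d29e2d/\allowbreak content}.

\end{thebibliography}
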